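\title{Row boundedness does not suffice for the corona theorem in the multiplier algebra of the Dirichlet space}

\begin{abstract}
The corona theorem for infinitely many multipliers $f_1,f_2,\dots$ of the Dirichlet space $\mathcal D$ assumes that the column operator $h\mapsto(f_jh)_j$ has norm at most $1$. We show that this hypothesis cannot be replaced by the same bound on the row operator $(h_j)_j\mapsto\sum_jf_jh_j$. We construct a sequence of multipliers whose row operator has norm at most $1$, with $\sum_j|f_j|^2\ge 1300^{-2}$ on the disk, for which $\sum_jf_jg_j=1$ has no solution with $\sum_j\|g_j\|_{\mathcal D}^2<\infty$. For $n$ functions under the same hypotheses, the column norm of every solution can be forced to be at least $c\sqrt{\log n}$. The functions are indexed by a binary tree of points that approach the unit circle at a doubly exponential rate.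
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\mathbf D$ be the open unit disk and $dA$ area measure. The Dirichlet space $\mathcal D$ is the Hilbert space of analytic functions $f(z)=\sum_{n\ge0}f_nz^n$ on $\mathbf D$ with
\begin{equation}\label{eq:norm}
\|f\|^2=\sum_{n\ge0}(n+1)|f_n|^2=\|f\|_{H^2}^2+\frac1\pi\int_{\mathbf D}|f'|^2\,dA<\infty ,
\end{equation}
where $\|f\|_{H^2}^2=\sum_n|f_n|^2$ is the Hardy space norm. Its reproducing kernel is
\[
k(z,w)=\sum_{n\ge0}\frac{(z\bar w)^n}{n+1}=\frac1{z\bar w}\log\frac1{1-z\bar w};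
\]
that is, $f(w)=\langle f,k_w\rangle$ with $k_w=k(\cdot,w)$. Since $\|k_w\|^2=k(w,w)$ and $\frac1{n+1}\le\frac1n$,
\begin{equation}\label{eq:eval}
|f(w)|^2\le k(w,w)\|f\|^2,\qquad k(w,w)\le1+\log\frac1{1-|w|^2}.
\end{equation}
The multiplier algebra $\mathcal M(\mathcal D)$ consists of the functions $\varphi$ with $\varphi f\in\mathcal D$ for all $f\in\mathcal D$; it is strictly contained in $H^\infty(\mathbf D)$.

Let $\bigoplus\mathcal D$ be the Hilbert space of sequences $h=(h_j)_{j\ge1}$ in $\mathcal D$ with $\|h\|^2=\sum_j\|h_j\|^2<\infty$. A sequence $F=(f_j)_{j\ge1}$ in $\mathcal M(\mathcal D)$ defines a \emph{row operator} and a \emph{column operator},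
\[
M_F^R:\bigoplus\mathcal D\to\mathcal D,\quad (h_j)_j\mapsto\sum_jf_jh_j,
\qquad\qquad
M_F^C:\mathcal D\to\bigoplus\mathcal D,\quad h\mapsto(f_jh)_j .
\]
If $M_F^R$ is bounded on finitely supported sequences, then for every $h\in\bigoplus\mathcal D$ the partial sums of $\sum_jf_jh_j$ form a Cauchy sequence, so the series converges in $\mathcal D$, and by \eqref{eq:eval} at each point, with the same bound. We write $|F(z)|^2=\sum_j|f_j(z)|^2$. Finiteness of $|F(z)|$ does not by itself make either operator bounded. It is known that boundedness of $M_F^C$ implies boundedness of $M_F^R$, and the following corona theorem is known.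

\begin{theorem}[Corona theorem for $\mathcal M(\mathcal D)$]\label{thm:known}
For every $\varepsilon>0$ there is $C(\varepsilon)<\infty$ with the following property. If $F=(f_j)_{j\ge1}\subset\mathcal M(\mathcal D)$ satisfies $\|M_F^C\|\le1$ and $|F(z)|^2\ge\varepsilon^2$ for all $z\in\mathbf D$, then there is $G=(g_j)_{j\ge1}\subset\mathcal M(\mathcal D)$ with $\sum_jf_jg_j=1$ and $\|M_G^C\|\le C(\varepsilon)$.
\end{theorem}

The question we answer is posed in \cite{weighted}.

\begin{quote}
\emph{Does Theorem~\ref{thm:known} remain true if the hypothesis $\|M_F^C\|\le1$ is replaced by the weaker hypothesis $\|M_F^R\|\le1$?}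
\end{quote}

\subsection*{Why one would expect the answer yes}
First, the row operator is the one that the corona problem is about. If $M_F^R$ and $M_G^C$ are bounded, then $\sum_jf_jg_j=1$ says that $M_F^RM_G^C$ is the identity of $\mathcal D$. Moreover $\langle M_F^Rh,k_w\rangle=\sum_jf_j(w)h_j(w)$ shows that $(M_F^R)^*k_w=(\overline{f_j(w)}k_w)_j$, hence $\|(M_F^R)^*k_w\|=|F(w)|\,\|k_w\|$. So the hypothesis $|F|\ge\varepsilon$ says that $(M_F^R)^*$ is bounded below on kernel functions, and the conclusion provides a right inverse of $M_F^R$. The column operator of $F$ appears in neither.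

Second, on the Hardy space $H^2$ there is nothing to distinguish: both operators have norm $\sup_{\mathbf D}|F|$. (The upper bounds follow by integrating pointwise inequalities over the circles $|z|=s$, the lower bounds by testing on reproducing kernels.)

Third, for finitely many functions a solution does exist. If $F=(f_1,\dots,f_n)$ and $\|M_F^R\|\le1$, then each multiplication operator $M_{f_j}$ has norm at most $1$, so $\|M_F^C\|\le\sqrt n$, and Theorem~\ref{thm:known} applied to $F/\sqrt n$ gives a solution with a bound that depends on $\varepsilon$ and $n$. The issue is whether the dependence on $n$ is real.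

On $\mathcal D$ the two hypotheses do differ, but the simplest example of this is harmless for the corona problem.

\begin{example}\label{ex:monomials}
Let $f_j=z^j/j$ for $j\ge1$. The column operator is unbounded, since $\sum_j\|f_j\cdot1\|^2=\sum_j(j+1)/j^2=\infty$. The row operator is bounded. Indeed, let $M_j$ be multiplication by $z^j$. The monomials are orthogonal and $\|z^k\|^2=k+1$, so $M_jM_j^*z^k=\frac{k+1}{k+1-j}z^k$ for $k\ge j$ and $M_jM_j^*z^k=0$ for $k<j$. If $R_N$ is the row operator of $(f_1,\dots,f_N)$, then $R_NR_N^*=\sum_{j\le N}j^{-2}M_jM_j^*$ is diagonal, and its eigenvalue at $z^k$ is at most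
\[
\sum_{j=1}^k\frac{k+1}{j^2(k+1-j)}=\sum_{j=1}^k\frac1{j^2}+\sum_{j=1}^k\frac1{j(k+1-j)}\le2+1,
\]
because $j(k+1-j)-k=(j-1)(k-j)\ge0$. Thus $\|M_F^R\|^2\le3$. Putting the constant $1$ in front of this sequence gives a bounded row with $|F|\ge1$ and unbounded column, and $G=(1,0,0,\dots)$ solves the corona equation.
\end{example}

\subsection*{Results}
The answer is nevertheless no, and the failure is qualitative: for one fixed $F$ there is no solution at all. Throughout, $\varepsilon_0=1/1300$.

\begin{theorem}\label{thm:main}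
There is a sequence $F=(f_j)_{j\ge1}\subset\mathcal M(\mathcal D)$, each $f_j$ analytic in a neighborhood of $\overline{\mathbf D}$, such that
\begin{enumerate}
\item[(1)] $M_F^R$ is bounded and $\|M_F^R\|\le1$;
\item[(2)] $\sum_j|f_j(z)|^2\ge\varepsilon_0^2$ for all $z\in\mathbf D$;
\item[(3)] there is no $u=(u_j)\in\bigoplus\mathcal D$ with $\sum_jf_ju_j=1$; that is, $1\notin\operatorname{Ran}M_F^R$.
\end{enumerate}
\end{theorem}

If $M_G^C$ is bounded, then $G=M_G^C(1)\in\bigoplus\mathcal D$. By (3), there is therefore no $G$ with $\sum_jf_jg_j=1$ and $M_G^C$ bounded, and under the row hypothesis no finite constant $C(\varepsilon)$ exists for any $\varepsilon\le\varepsilon_0$. We do not determine what happens for $\varepsilon_0<\varepsilon<1$. By Theorem~\ref{thm:known}, the column operator of the sequence in Theorem~\ref{thm:main} is unbounded.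

For $n$ functions, where solutions exist, their norms must grow with $n$.

\begin{theorem}\label{thm:finite}
There are $c>0$ and $n_0$ such that for every $n\ge n_0$ there is $F=(f_1,\dots,f_n)$ in $\mathcal M(\mathcal D)$ with $\|M_F^R\|\le1$ and $\sum_{j\le n}|f_j|^2\ge\varepsilon_0^2$ on $\mathbf D$, such that every $G=(g_1,\dots,g_n)$ in $\mathcal M(\mathcal D)$ with $\sum_jf_jg_j=1$ has $\|M_G^C\|\ge c\sqrt{\log n}$.
\end{theorem}

The obstruction is \eqref{eq:eval} read backward: a function with value $1$ at $w$ has squared norm at least $1/k(w,w)$. If $F$ points in the direction of the $j$th basis vector at a point $\lambda_j$, then $\sum_if_iu_i=1$ forces $u_j(\lambda_j)$ to be close to $1$, and $\|u\|^2$ is at least of the order of $\sum_j1/k(\lambda_j,\lambda_j)$. The task is to find a bounded row and points for which this sum diverges. Section~\ref{sec:log} contains two estimates in $\mathcal D$, and Section~\ref{sec:model} works out the case of two functions and derives the plan of the construction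 from it. The construction occupies Sections~\ref{sec:cutoff} and~\ref{sec:tree}, properties (1) and (2) are proved in Section~\ref{sec:data}, and the lower bounds for solutions in Sections~\ref{sec:cost} and~\ref{sec:proofs}. Theorem~\ref{thm:known} is not used in the proofs.

\section{A logarithm with bounded multiplier norm}\label{sec:log}

By \eqref{eq:norm}, to bound $\|\varphi H\|$ one must bound $\int|\varphi'|^2|H|^2\,dA$. The crudest bound comes from
\begin{equation}\label{eq:bergman}
\int_{\mathbf D}|H|^2\,dA=\pi\sum_n\frac{|H_n|^2}{n+1}\le\pi\|H\|^2 .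
\end{equation}
It shows that a function $\varphi$ analytic near $\overline{\mathbf D}$ is a multiplier, since $\varphi$ and $\varphi'$ are bounded and $(\varphi H)'=\varphi'H+\varphi H'$. For uniform bounds we need to know how large $H$ can be near a boundary point. The pointwise estimate \eqref{eq:eval} degenerates at the circle, but on average over a disk of radius $\rho$ centered on the circle, $|H|^2$ is no larger than it may be at distance $\rho$ from the circle.

\begin{lemma}\label{lem:local}
Let $|\xi|=1$, $\rho>0$ and $Q=\{z\in\mathbf D:|z-\xi|\le\rho\}$. For all $H\in\mathcal D$,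
\[
\int_Q|H|^2\,dA\le9\pi\rho^2\Big(1+\log^+\frac1\rho\Big)\|H\|^2 .
\]
\end{lemma}

\begin{proof}
The restriction map $J:\mathcal D\to L^2(Q)$ is bounded by \eqref{eq:bergman}. For $g\in L^2(Q)$ and $z\in\mathbf D$,
\[
(J^*g)(z)=\langle J^*g,k_z\rangle=\langle g,Jk_z\rangle=\int_Qk(z,w)g(w)\,dA(w),
\]
so $JJ^*$ is the integral operator on $L^2(Q)$ with kernel $k$. Recall Schur's test: an integral operator on $L^2(Q)$ whose kernel satisfies $|K(z,w)|=|K(w,z)|$ has norm at most $\sup_{z\in Q}\int_Q|K(z,w)|\,dA(w)$. Since $\|J\|^2=\|JJ^*\|$, it suffices to bound this supremum for $K=k$.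

Let $t=z\bar w$. If $|t|<\frac12$, then $|k(z,w)|\le\sum_n2^{-n}/(n+1)=2\log2$. If $|t|\ge\frac12$, then, as $\operatorname{Re}(1-t)>0$ and $|1-t|<2$,
\[
|k(z,w)|\le2\Big(\big|\log|1-t|\big|+\frac\pi2\Big)\le2\log\frac2{|1-t|}+2\log2+\pi .
\]
The identity $|1-z\bar w|^2-|z-w|^2=(1-|z|^2)(1-|w|^2)$ gives $|1-t|\ge|z-w|$, and $2\log2+\pi<5$. In both cases $|k(z,w)|\le5+2\log\frac2{|z-w|}$.

Fix $z\in Q$. Then $Q$ lies in the disk $|w-z|\le\rho'$ with $\rho'=\min(2\rho,2)$, on which $\log\frac2{|z-w|}\ge0$. In polar coordinates,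
\[
\int_Q\log\frac2{|z-w|}\,dA(w)\le2\pi\int_0^{\rho'}s\log\frac2s\,ds=\pi\rho'^2\Big(\log\frac2{\rho'}+\frac12\Big)\le4\pi\rho^2\Big(\log^+\frac1\rho+\frac12\Big);
\]
the last step is an equality for $\rho\le1$, and for $\rho>1$ it reads $2\pi\le2\pi\rho^2$. As $Q$ has area at most $\pi\rho^2$, we obtain $\|J\|^2\le5\pi\rho^2+8\pi\rho^2(\log^+\frac1\rho+\frac12)\le9\pi\rho^2(1+\log^+\frac1\rho)$.
\end{proof}

Our building block is a function that passes from $0$ to $1$ as $z$ moves from the origin to a point $\lambda$ at distance $2e^{-L}$ from the circle. For $|\xi|=1$ and $L\ge2048$ put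
\begin{equation}\label{eq:T}
r=1-2e^{-L},\qquad\lambda=r\xi,\qquad d(z)=|1-\bar\lambda z|=|\xi-rz|,\qquad T(z)=\frac1L\log\frac2{1-\bar\lambda z},
\end{equation}
with the principal branch. The function $T$ is analytic near $\overline{\mathbf D}$, and $\operatorname{Re}T=\frac1L\log\frac2d$ records on a logarithmic scale how close $z$ is to $\xi$. The normalization $1/L$ is what makes its multiplier norm independent of $L$: by Lemma~\ref{lem:local} the dyadic ring $d\approx2^{-j}$ contributes about $(1+j)/L^2$ to $\int|T'|^2|H|^2\,dA$, and there are about $L$ rings.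

\begin{lemma}\label{lem:T}
With the notation \eqref{eq:T}:
\begin{enumerate}
\item[(a)] On $\overline{\mathbf D}$ we have $2e^{-L}\le d<2$, $\ 0\le\operatorname{Re}T\le1$, $\ |\operatorname{Im}T|\le\frac\pi{2L}$, $\ |T'|\le\frac1{Ld}$, and $\big|d(z)-|z-\xi|\big|\le2e^{-L}$.
\item[(b)] $k(\lambda,\lambda)\le2L$ and $\|T\|^2\le2/L$.
\item[(c)] $\int_{\mathbf D}|T'|^2|H|^2\,dA\le200\pi\|H\|^2$ for all $H\in\mathcal D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $1-r\le d\le1+r$, which gives the first two statements. The third holds because $\operatorname{Re}(1-\bar\lambda z)>0$, the fourth because $T'=\bar\lambda/(L(1-\bar\lambda z))$, and the last because $|(\xi-rz)-(\xi-z)|=(1-r)|z|\le2e^{-L}$.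

(b) From $1-r^2\ge1-r=2e^{-L}$ we get $\log\frac1{1-r^2}\le L-\log2$, so $k(\lambda,\lambda)\le1+L\le2L$ by \eqref{eq:eval}. Since $T=\frac1L\big(\log2+\sum_{n\ge1}\bar\lambda^nz^n/n\big)$ and $(n+1)/n^2\le2/n$,
\[
L^2\|T\|^2\le(\log2)^2+2\log\frac1{1-r^2}\le\frac12+2L-2\log2\le2L .
\]

(c) Let $R_j=\{z\in\mathbf D:2^{-j}<d(z)\le2^{1-j}\}$. By (a), the sets $R_j$ with $0\le j\le J:=\lfloor L/\log2\rfloor$ cover $\mathbf D$. On $R_j$ we have $|z-\xi|\le d+2e^{-L}\le2d\le2^{2-j}$, so Lemma~\ref{lem:local} with $\rho=2^{2-j}$ gives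
\[
\int_{R_j}\frac{|H|^2}{d^2}\,dA\le4^j\cdot9\pi\cdot16\cdot4^{-j}(1+j)\|H\|^2=144\pi(1+j)\|H\|^2 .
\]
The sum over $j$ is $72\pi(J+1)(J+2)\|H\|^2$. As $1/\log2<1.443$ and $L\ge2048$, we have $J+2\le1.45L$, and $72\cdot1.45^2<200$. Now use $|T'|\le1/(Ld)$.
\end{proof}

\section{One rotation, and why a tree}\label{sec:model}

Both halves of the argument can be seen for two functions.

\begin{example}\label{ex:two}
Let $T$ be as in \eqref{eq:T} and $F=(1-T,T)$.

\emph{Pointwise size.} Writing $T=x+iy$ with $0\le x\le1$ and $|y|\le\frac\pi{2L}$, we have $|F|^2=x^2+(1-x)^2+2y^2\in[\frac12,2]$.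

\emph{Rotation.} We have $T(0)=\frac{\log2}L$, and $T(\lambda)=1-\frac{\log(1+r)}L$ because $\frac2{1-r}=e^L$. So $F(0)$ is close to $(1,0)$ and $F(\lambda)$ is close to $(0,1)$.

\emph{Row norm.} For $f=(1-T)h_1+Th_2$,
\[
f'=(1-T)h_1'+Th_2'+T'\,(h_2-h_1).
\]
By the Cauchy--Schwarz inequality, $|f|^2\le2(|h_1|^2+|h_2|^2)$ and $|(1-T)h_1'+Th_2'|^2\le2(|h_1'|^2+|h_2'|^2)$. With Lemma~\ref{lem:T}(c) and $\|h_2-h_1\|^2\le2\|h\|^2$, formula \eqref{eq:norm} gives $\|f\|^2\le(4+2\cdot200\cdot2)\|h\|^2$, a bound independent of $L$.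

\emph{Cost of a solution.} Let $(1-T)u_1+Tu_2=1$. Evaluate at $\lambda$, where $0<T\le1$, and use \eqref{eq:eval} and Lemma~\ref{lem:T}(b):
\[
|u_2(\lambda)|\ge1-\frac{\log2}L\sqrt{2L}\,\|u_1\|\ge1-\frac{\|u_1\|}{40}.
\]
So either $\|u_1\|\ge20$, or $|u_2(\lambda)|\ge\frac12$ and $\|u_2\|^2\ge\frac1{4k(\lambda,\lambda)}\ge\frac1{8L}$. The order $1/L$ is correct: $u=(1+T,T)$ is a solution, and $\|u_2\|^2\le2/L$.
\end{example}

Thus a rotation of $F$ into a new coordinate direction, completed at a point at distance about $e^{-L}$ from the circle, contributes a bounded amount to the row norm and forces every solution of moderate norm to pay about $1/L$ in the new coordinate. We want infinitely many rotations with $\sum1/L=\infty$ and still a bounded row.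

The first attempt is to take $N$ points and $F=(1-\sum_iT_i,\,T_1,\dots,T_N)$. The critical term of $f'$ is now $\sum_iT_i'(h_i-h_0)$, and the estimate of Example~\ref{ex:two} degrades in two ways. The derivatives $T_i'$ are spread over all scales and overlap, so the terms of the sum are not orthogonal in $L^2(dA)$. And even for terms with disjoint supports, the bound $200\pi\sum_i\|h_i-h_0\|^2$ counts $\|h_0\|^2$ a total of $N$ times.

The first defect is repaired by composing $T$ with a cut-off, which gives an analytic function $U$ that is almost $0$ where $\operatorname{Re}T<\frac58$ and almost $1$ where $\operatorname{Re}T\ge\frac78$. Its derivative lives essentially on the ring $\frac58\le\operatorname{Re}T<\frac78$, across which $\log\log\frac2d$ changes by the fixed amount $\log\frac75$, and rings for different points can be made disjoint. The second defect is repaired by letting each coordinate rotate into at most two new ones, so that the coordinates are indexed by a binary tree. For the tree with root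 $\emptyset$ and two leaves $0$ and $1$ the row is
\[
F=(1-U_0-U_1,\ U_0,\ U_1),
\]
with critical term $U_0'(h_0-h_\emptyset)+U_1'(h_1-h_\emptyset)$. In the next generation $U_0$ is replaced by $U_0-U_{00}-U_{01}$, the new rotations taking place inside the region where $U_0$ is almost $1$, and so on. There is room for this nesting if $L$ doubles from each generation to the next. Then generation $k$ has $2^k$ points with $L=S2^k$, each costing about $1/L$, so every generation costs about $1/S$ and the total cost diverges.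

One difficulty remains, visible in Example~\ref{ex:two}: the small value $(1-T)(\lambda)$ was multiplied by $u_1(\lambda)$, which may be as large as $\sqrt{2L}\,\|u_1\|$. In the tree, the errors made near the root are small but fixed, whereas $L$ is unbounded. Section~\ref{sec:cost} deals with this.

\section{An analytic cut-off}\label{sec:cutoff}

The cut-off must be analytic on the range of $T$, which lies in the strip $|\operatorname{Im}t|\le\frac\pi{2L}$. Convolving a piecewise linear ramp with the Gaussian $e^{-Lt^2}$ gives an entire function. On so thin a strip the Gaussian is no more than twice as large as on the real line, and the tails produce errors that are exponentially small in $L$.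

Let $\chi(s)=\min\big(1,\max(0,8s-\frac{11}2)\big)$, so that $\chi=0$ on $(-\infty,\frac{11}{16}]$, $\chi=1$ on $[\frac{13}{16},\infty)$, and $\chi$ has slope $8$ in between. For $L\ge2048$ let
\[
\psi_L(t)=\sqrt{\frac L\pi}\int_{\mathbb R}\chi(s)e^{-L(t-s)^2}\,ds\qquad(t\in\mathbb C).
\]

\begin{lemma}\label{lem:psi}
The function $\psi_L$ is entire. For $t=x+iy$ with $|y|\le\frac\pi{2L}$:
\begin{enumerate}
\item[(a)] $|\psi_L'(t)|\le16$, and $|\psi_L'(t)|\le16e^{-L/256}$ if $x\notin[\frac58,\frac78)$;
\item[(b)] $|\psi_L(t)|\le1.1$; $\ |\psi_L(t)|\le2e^{-L/256}$ if $x<\frac58$; $\ |\psi_L(t)-1|\le2e^{-L/256}$ if $x\ge\frac78$.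
\end{enumerate}
\end{lemma}

\begin{proof}
The integral converges uniformly for $t$ in compact sets, so $\psi_L$ is entire. Differentiating under the integral and integrating by parts gives
\[
\psi_L'(t)=8\sqrt{\frac L\pi}\int_{11/16}^{13/16}e^{-L(t-s)^2}\,ds .
\]
In the strip, $Ly^2\le\frac{\pi^2}{4L}<\log2$, so $|e^{-L(t-s)^2}|=e^{-L(x-s)^2+Ly^2}\le2e^{-L(x-s)^2}$. The density $\sqrt{L/\pi}\,e^{-Lv^2}$ has total mass $1$, and $(a+v)^2\ge a^2+v^2$ for $a,v\ge0$ shows that its mass on $|v|\ge a$ is at most $e^{-La^2}$; we use $a=\frac1{16}$, $La^2=L/256$.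

(a) The first bound is $8\cdot2\cdot1$. If $x\notin[\frac{10}{16},\frac{14}{16})$, then $|x-s|\ge\frac1{16}$ on the interval of integration, and the tail bound applies.

(b) For real $x$, $\psi_L(x)$ is an average of values of $\chi$, so $0\le\psi_L(x)\le1$. If $x\le\frac58$, then $\chi(s)=0$ for $|s-x|<\frac1{16}$, so $\psi_L(x)\le e^{-L/256}$. If $x\ge\frac78$, then $1-\chi(s)=0$ for $|s-x|<\frac1{16}$, so $1-\psi_L(x)\le e^{-L/256}$. Integrating $\psi_L'$ along the vertical segment from $x$ to $t$ and using (a) gives $|\psi_L(t)-\psi_L(x)|\le\frac{8\pi}L<0.1$ in general, and $|\psi_L(t)-\psi_L(x)|\le\frac{8\pi}Le^{-L/256}\le e^{-L/256}$ if $x\notin[\frac58,\frac78)$.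
\end{proof}

\section{The tree of points and the functions $f_p$}\label{sec:tree}

\subsection*{Geometry}
A \emph{word} is a finite string $p$ of letters $0$ and $1$; $|p|$ is its length, $\emptyset$ is the empty word, and $0^i$ is the string of $i$ zeros. The \emph{children} of $p$ are $p0$ and $p1$, and the parent of $q\ne\emptyset$ is denoted $q^-$. If $p$ is a prefix of $q$ and $p\ne q$, then $q$ is a \emph{strict descendant} of $p$. Two words are \emph{incomparable} if neither is a prefix of the other.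

Let $S=2^{11}=2048$. Define
\[
L_p=S2^{|p|},\qquad\theta_\emptyset=0,\qquad\theta_{p0}=\theta_p,\qquad\theta_{p1}=\theta_p+e^{-L_p},\qquad\xi_p=e^{i\theta_p},
\]
and let $r_p,\lambda_p,d_p,T_p$ be given by \eqref{eq:T} with $\xi=\xi_p$ and $L=L_p$. For $p\ne\emptyset$ put
\[
\begin{aligned}
\Omega_p&=\{z\in\overline{\mathbf D}:\operatorname{Re}T_p\ge\tfrac58\}=\{z\in\overline{\mathbf D}:d_p\le2e^{-5L_p/8}\},\\
B_p&=\{z\in\overline{\mathbf D}:\operatorname{Re}T_p\ge\tfrac78\}=\{z\in\overline{\mathbf D}:d_p\le2e^{-7L_p/8}\},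
\end{aligned}
\]
and $A_p=\Omega_p\setminus B_p$; let $\Omega_\emptyset=B_\emptyset=\overline{\mathbf D}$. The picture (Figure~\ref{fig:regions}) is governed by three scales: the radius of $B_p$ is about $e^{-7L_p/8}$, the distance between the centers of the two children is about $e^{-L_p}$, and the radius of $\Omega_c$ for a child $c$ is about $e^{-5L_c/8}=e^{-5L_p/4}$. They decrease in this order because $\frac78<1<2\cdot\frac58$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (3.9,0) arc (0:180:3.9) -- (-2.9,0) arc (180:0:2.9) -- cycle;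
\draw (3.9,0) arc (0:180:3.9);
\draw (2.9,0) arc (0:180:2.9);
\fill[gray!25] (0.5,0) arc (0:180:0.5) -- (-0.28,0) arc (180:0:0.28) -- cycle;
\draw (0.5,0) arc (0:180:0.5);
\draw (0.28,0) arc (0:180:0.28);
\fill[gray!25] (1.6,0) arc (0:180:0.5) -- (0.82,0) arc (180:0:0.28) -- cycle;
\draw (1.6,0) arc (0:180:0.5);
\draw (1.38,0) arc (0:180:0.28);
\draw[thick] (-4.3,0) -- (4.3,0) node[right] {$\partial\mathbf D$};
\fill (0,0) circle (1pt);
\fill (1.1,0) circle (1pt) node[below] {$\xi_{p1}$};
\node[below] at (-0.25,0) {$\xi_p=\xi_{p0}$};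
\fill (0,2.2) circle (1.3pt) node[right] {$\lambda_p$};
\node at (-2.4,2.4) {$A_p$};
\node at (-1.8,1.2) {$B_p$};
\node at (-0.55,0.72) {$\Omega_{p0}$};
\node at (1.55,0.72) {$\Omega_{p1}$};
\end{tikzpicture}
\caption{A neighborhood of the boundary point $\xi_p$, not to scale, with the unit circle drawn as a line and the disk above it. The region $\Omega_p$ consists of the large shaded ring $A_p$ and the inner region $B_p$. The regions $\Omega_{p0}$ and $\Omega_{p1}$ of the two children are disjoint and lie in $B_p$; their rings $A_{p0}$ and $A_{p1}$ are shaded. The point $\lambda_p$ lies in $B_p$ and outside the regions of both children.}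
\label{fig:regions}
\end{figure}

\begin{lemma}\label{lem:geometry}
Let $p$ be a word and $c$ a child of $p$.
\begin{enumerate}
\item[(a)] If $z\in\Omega_c$, then $|z-\xi_c|\le4e^{-5L_p/4}$.
\item[(b)] $\Omega_c\subset B_p$ and $\Omega_{p0}\cap\Omega_{p1}=\emptyset$.
\item[(c)] $\lambda_p\in B_p$ and $\lambda_p\notin\Omega_c$.
\end{enumerate}
Consequently $\Omega_q\subset B_p$ if $q$ is a strict descendant of $p$; $\Omega_p\cap\Omega_q=\emptyset$ if $p$ and $q$ are incomparable; and the sets $A_p$ $(p\ne\emptyset)$ are pairwise disjoint.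
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:T}(a), $|z-\xi_c|\le2e^{-5L_c/8}+2e^{-L_c}\le4e^{-5L_c/8}$, and $L_c=2L_p$.

(b) The inclusion is trivial for $p=\emptyset$. Otherwise, for $z\in\Omega_c$,
\[
d_p(z)\le|z-\xi_c|+|\xi_c-\xi_p|+2e^{-L_p}\le4e^{-5L_p/4}+3e^{-L_p}\le7e^{-L_p}\le2e^{-7L_p/8},
\]
since $e^{L_p/8}\ge\frac72$. A point in $\Omega_{p0}\cap\Omega_{p1}$ would give $|\xi_{p0}-\xi_{p1}|\le8e^{-5L_p/4}$ by (a). But $|e^{i\theta}-1|\ge\frac2\pi\theta$ for $0\le\theta\le\pi$, so $|\xi_{p0}-\xi_{p1}|\ge\frac2\pi e^{-L_p}$, which is larger because $8e^{-L_p/4}<\frac2\pi$.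

(c) We have $d_p(\lambda_p)=1-r_p^2\le4e^{-L_p}\le2e^{-7L_p/8}$, while $d_c(\lambda_p)\ge1-|\lambda_p|=2e^{-L_c/2}>2e^{-5L_c/8}$.

The first consequence follows from (b) and $B_p\subset\Omega_p$ by induction on $|q|$. If $p$ and $q$ are incomparable with longest common prefix $w$, then one of $\Omega_p,\Omega_q$ lies in $\Omega_{w0}$ and the other in $\Omega_{w1}$. Finally, $A_p\cap A_q=\emptyset$ for incomparable words since $A_p\subset\Omega_p$ and $A_q\subset\Omega_q$, and for a strict descendant $q$ of $p$ since $A_q\subset B_p$.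
\end{proof}

\subsection*{Functions}
The errors are measured by $\eta_p=16e^{-L_p/256}=16e^{-8\cdot2^{|p|}}$, which decreases with $|p|$. Since there are $2^k$ words of length $k$ and $2^k\ge k+1$, the sum over all words satisfies
\begin{equation}\label{eq:eta}
\sum_p\eta_p\le16e^{-8}\sum_{k\ge0}(2e^{-8})^k<0.006 .
\end{equation}
For $p\ne\emptyset$ let $V_p=\psi_{L_p}\circ T_p$, and let $\sigma_p=1$ if $p=0^i$ for some $i\ge1$ and $\sigma_p=0$ otherwise. Put
\[
U_\emptyset=1,\qquad U_p=V_p-V_p(1)+\sigma_p\quad(p\ne\emptyset).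
\]
The added constant is tiny, as we see next; its purpose is to make $U_p(1)=\sigma_p$ exactly $0$ or $1$, and this is used only in Lemma~\ref{lem:values}.

\begin{lemma}\label{lem:U}
Each $U_p$ is analytic near $\overline{\mathbf D}$, and on $\overline{\mathbf D}$
\begin{gather}
|U_p|\le2,\qquad|U_p|\le2\eta_p\ \text{ off }\Omega_p,\qquad|U_p-1|\le2\eta_p\ \text{ on }B_p,\label{eq:U}\\
|U_p'|\le16|T_p'|,\qquad|U_p'|\le\eta_p|T_p'|\ \text{ off }A_p\qquad(p\ne\emptyset).\label{eq:Uprime}
\end{gather}
\end{lemma}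

\begin{proof}
For $p=\emptyset$ there is nothing to prove; let $p\ne\emptyset$. By Lemma~\ref{lem:T}(a), $T_p$ maps $\overline{\mathbf D}$ into the strip of Lemma~\ref{lem:psi}, so \eqref{eq:Uprime} follows from $U_p'=\psi_{L_p}'(T_p)T_p'$. Also $|V_p|\le1.1$, $|V_p|\le\eta_p$ off $\Omega_p$, and $|V_p-1|\le\eta_p$ on $B_p$. It remains to see that $|V_p(1)-\sigma_p|\le\eta_p$. If $p=0^i$, then $\xi_p=1$ and $T_p(1)=1$, so $1\in B_p$. Otherwise $p$ has a prefix $0^i1$, so it is incomparable with $0^{i+1}$; as $1\in\Omega_{0^{i+1}}$, Lemma~\ref{lem:geometry} gives $1\notin\Omega_p$.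
\end{proof}

A set $P$ of words is a \emph{tree} if $\emptyset\in P$ and every prefix of a word in $P$ is in $P$. For a tree $P$ let $P^*=P\setminus\{\emptyset\}$, and define $F_P=(f_p)_{p\in P}$ by
\[
f_p=U_p-\sum_{c\in P,\ c^-=p}U_c .
\]
Each $f_p$ is analytic near $\overline{\mathbf D}$, hence a multiplier. If $U_p$ were exactly $1$ on $B_p$ and $0$ off $\Omega_p$, then on $A_q$ the only nonzero entries of $F_P$ would be $f_{q^-}=1-U_q$ and $f_q=U_q$, as in Example~\ref{ex:two}, and at $\lambda_p$ the only nonzero entry would be $f_p=1$. The next lemma contains the approximate form of these statements.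

\begin{lemma}\label{lem:cases}
Let $P$ be a tree, $p\in P$ and $z\in\overline{\mathbf D}$. Then $|f_p(z)|\le6$. Moreover:
\begin{enumerate}
\item[(a)] if $z\notin\Omega_p$, then $|f_p(z)|\le6\eta_p$;
\item[(b)] if $z\in B_c$ for a child $c\in P$ of $p$, then $|f_p(z)|\le6\eta_p$;
\item[(c)] if $z\in B_p$ and $z\notin\Omega_{p0}\cup\Omega_{p1}$, then $|f_p(z)-1|\le6\eta_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
The function $f_p$ has at most three terms; we apply \eqref{eq:U} to each and use $\eta_c\le\eta_p$ for children $c$. In (a), $z$ lies in neither $\Omega_{p0}$ nor $\Omega_{p1}$, since these are contained in $\Omega_p$, so each term is at most $2\eta_p$. In (b), $z\in B_c\subset B_p$, so $U_p(z)$ and $U_c(z)$ are both within $2\eta_p$ of $1$; the region of the other child is disjoint from $\Omega_c$, so its term, if present, is at most $2\eta_p$. In (c), $U_p(z)$ is within $2\eta_p$ of $1$ and the other terms are at most $2\eta_p$ each.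
\end{proof}

\section{Pointwise bounds and the row norm}\label{sec:data}

\begin{proposition}\label{prop:data}
For every tree $P$,
\[
0.46\le|F_P(z)|^2\le73\quad(z\in\mathbf D)\qquad\text{and}\qquad\|M^R_{F_P}\|^2\le7\cdot10^5 .
\]
\end{proposition}

\begin{proof}
\emph{At most two entries matter at each point.} Fix $z\in\mathbf D$ and let $\mathcal C=\{p\in P:z\in\Omega_p\}$. By Lemma~\ref{lem:geometry}, any two words in $\mathcal C$ are comparable, and since $P$ is a tree, $\mathcal C$ contains all prefixes of its words. It is finite, because $d_p(z)\ge1-|z|>0$ while $2e^{-5L_p/8}\to0$ as $|p|\to\infty$. Hence $\mathcal C=\{p_0,\dots,p_K\}$, where $p_0=\emptyset$ and $p_{i+1}$ is a child of $p_i$. If $p\in P\setminus\mathcal C$, Lemma~\ref{lem:cases}(a) applies. If $p=p_i$ with $i\le K-2$, then $z\in\Omega_{p_{i+2}}\subset B_{p_{i+1}}$ and Lemma~\ref{lem:cases}(b) applies. So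
\begin{equation}\label{eq:two}
|f_p(z)|\le6\eta_p\qquad\text{for all }p\in P\setminus\{p_{K-1},p_K\},
\end{equation}
where $p_{K-1}$ is omitted if $K=0$. With \eqref{eq:eta}, $|F_P(z)|^2\le36+36+36\sum_p\eta_p^2\le73$.

\emph{Lower bound.} Every $c\in P^*$ has its parent in $P$, so the sum of the $f_p$ telescopes:
\[
\sum_{p\in P,\ |p|\le n}f_p(z)=1-\sum_{c\in P,\ |c|=n+1}U_c(z).
\]
For $n\ge K$ the last sum is at most $2\sum_{|c|=n+1}\eta_c$ in modulus by \eqref{eq:U}, and this tends to $0$. Hence $\sum_pf_p(z)=1$, with absolute convergence by \eqref{eq:two}, and $1\le|f_{p_{K-1}}(z)|+|f_{p_K}(z)|+0.04$. Therefore $|F_P(z)|^2\ge\frac12(0.96)^2>0.46$.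

\emph{Row norm.} Let $h=(h_p)_{p\in P}$ be finitely supported and $f=\sum_pf_ph_p$, so that $f'=\sum_pf_ph_p'+\sum_pf_p'h_p$. The Cauchy--Schwarz inequality gives $|f|^2\le73\sum_p|h_p|^2$ and $|\sum_pf_ph_p'|^2\le73\sum_p|h_p'|^2$ on $\mathbf D$. Integrating over circles and over the disk,
\begin{equation}\label{eq:easy}
\|f\|_{H^2}^2\le73\sum_p\|h_p\|_{H^2}^2,\qquad\int_{\mathbf D}\Big|\sum_pf_ph_p'\Big|^2dA\le73\sum_p\int_{\mathbf D}|h_p'|^2\,dA .
\end{equation}
For the remaining term we collect the coefficient of each $U_q'$. The function $U_q$ occurs in $f_q$ with sign $+$ and in $f_{q^-}$ with sign $-$, and $U_\emptyset'=0$. With $H_q=h_q-h_{q^-}$,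
\[
\sum_{p\in P}f_p'h_p=\sum_{q\in P^*}U_q'H_q,\qquad\sum_{q\in P^*}\|H_q\|^2\le2\sum_q\|h_q\|^2+2\sum_q\|h_{q^-}\|^2\le6\|h\|^2,
\]
where the last step uses that a word has at most two children. Split $U_q'=U_q'\mathbf 1_{A_q}+U_q'\mathbf 1_{\mathbf D\setminus A_q}$. The main parts have disjoint supports, so by \eqref{eq:Uprime} and Lemma~\ref{lem:T}(c),
\[
\int_{\mathbf D}\Big|\sum_qU_q'\mathbf 1_{A_q}H_q\Big|^2dA=\sum_q\int_{A_q}|U_q'H_q|^2\,dA\le16^2\cdot200\pi\sum_q\|H_q\|^2 .
\]
The tails overlap but are summable: by the triangle and Cauchy--Schwarz inequalities and $\sum_q\eta_q^2\le1$,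
\[
\Big\|\sum_qU_q'\mathbf 1_{\mathbf D\setminus A_q}H_q\Big\|_{L^2(dA)}\le\sqrt{200\pi}\sum_q\eta_q\|H_q\|\le\sqrt{200\pi}\Big(\sum_q\|H_q\|^2\Big)^{1/2}.
\]
Together, $\frac1\pi\int_{\mathbf D}|\sum_pf_p'h_p|^2\,dA\le(16+1)^2\cdot200\cdot6\,\|h\|^2=346800\,\|h\|^2$. By \eqref{eq:norm}, \eqref{eq:easy} and $|a+b|^2\le2|a|^2+2|b|^2$,
\[
\|f\|^2\le(2\cdot73+2\cdot346800)\|h\|^2\le7\cdot10^5\,\|h\|^2 .
\]
As noted in Section~\ref{sec:intro}, the bound extends from finitely supported sequences to all of $\bigoplus_{p\in P}\mathcal D$.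
\end{proof}

\section{The cost of a solution}\label{sec:cost}

Suppose $\sum_qf_qu_q=1$ and evaluate at $\lambda_p$. By the Cauchy--Schwarz inequality, \eqref{eq:eval} and Lemma~\ref{lem:T}(b), the terms with $q\ne p$ contribute at most
\[
\Big(\sum_{q\ne p}|f_q(\lambda_p)|^2\Big)^{1/2}\sqrt{2L_p}\,\|u\| .
\]
Lemma~\ref{lem:cases} bounds $|f_q(\lambda_p)|$ by $6\eta_q$, which for $q=\emptyset$ is a fixed number, while $L_p\to\infty$. So the estimate is useless for deep words $p$ unless the entries $f_q$ with short $q$ are much smaller at $\lambda_p$.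

We therefore evaluate only at points close to $z=1$, where the normalization $U_q(1)=\sigma_q$ makes these entries vanish. For $m\ge1$ let
\[
a_m=0^m1,\qquad\Sigma_m=\{a_mw:\ w\text{ a word with }|w|\le2^m\}.
\]
The points $\lambda_p$ with $p\in\Sigma_m$ lie within about $e^{-S2^m}$ of $1$, a distance far below the scale on which the functions $f_q$ with $|q|\le m-2$ vary. For the longer words $q$, the bound $\eta_q^2\le256\,e^{-8\cdot2^m}$ is available. The depth $2^m$ is chosen to meet two demands. Each generation of $\Sigma_m$ costs about $1/L_{a_m}=1/(S2^{m+1})$, so about $2^m$ generations are needed for a cost that does not tend to $0$. And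
\begin{equation}\label{eq:depth}
L_p\le2^{2^m}L_{a_m}\qquad(p\in\Sigma_m),
\end{equation}
so that $L_p$ is still dominated by the factor $e^{-8\cdot2^m}$; here the size of $S$ is used, through $S/256=8>\log2$.

\begin{lemma}\label{lem:values}
Let $m\ge1$, let $P$ be a tree that contains $\Sigma_m$, and let $p\in\Sigma_m$. Then
\[
|f_p(\lambda_p)|\le1.04\qquad\text{and}\qquad\sum_{q\in P,\ q\ne p}|f_q(\lambda_p)|^2\le24000\cdot2^me^{-8\cdot2^m}.
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:geometry}(c) and Lemma~\ref{lem:cases}(c), $|f_p(\lambda_p)-1|\le6\eta_p\le0.04$.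

\emph{All $q\ne p$ satisfy $|f_q(\lambda_p)|\le6\eta_q$.} If $q$ is a proper prefix of $p$, its child $c$ that is a prefix of $p$ lies in $P$ and $\lambda_p\in B_p\subset B_c$, so Lemma~\ref{lem:cases}(b) applies. If $q$ is incomparable with $p$, then $\lambda_p\in\Omega_p$ is not in $\Omega_q$. If $q$ is a strict descendant of $p$, then $\Omega_q\subset\Omega_{p0}\cup\Omega_{p1}$ does not contain $\lambda_p$. In the last two cases Lemma~\ref{lem:cases}(a) applies.

\emph{Words with $|q|\ge m-1$.} We have $36\eta_q^2=9216\,e^{-16\cdot2^{|q|}}$. In the series $\sum_k2^ke^{-16\cdot2^k}$ the ratio of consecutive terms is $2e^{-16\cdot2^k}\le\frac12$, so a tail is at most twice its first term. These words contribute at most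
\[
9216\sum_{k\ge m-1}2^ke^{-16\cdot2^k}\le9216\cdot2^me^{-8\cdot2^m}.
\]

\emph{Words with $|q|\le m-2$.} First, $f_q(1)=0$. If $q=0^i$, then $U_q(1)=1$; the child $0^{i+1}$ is a prefix of $a_m$, so it lies in $P$, and $U_{0^{i+1}}(1)=1$; and $U_{q1}(1)=0$. If $q$ contains the letter $1$, then so do its children, and all terms of $f_q$ vanish at $1$. Second, for $1\le|c|\le m-1$, \eqref{eq:Uprime} and Lemma~\ref{lem:T}(a) give
\[
|U_c'|\le\frac{16}{L_cd_c}\le8e^{L_c}\le8e^{S2^{m-1}}\quad\text{on }\overline{\mathbf D},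
\]
so $|f_q'|\le24e^{S2^{m-1}}$. Third, $\lambda_p\in B_p\subset\Omega_{a_m}$, so Lemma~\ref{lem:geometry}(a) gives $|\lambda_p-\xi_{a_m}|\le4e^{-5S2^m/4}$; since $\theta_{a_m}=e^{-S2^m}$, we get $|\lambda_p-1|\le5e^{-S2^m}$. Integrating $f_q'$ along the segment from $1$ to $\lambda_p$ yields $|f_q(\lambda_p)|\le120e^{-S2^{m-1}}$. There are fewer than $2^{m-1}$ such words, so they contribute at most $14400\cdot2^me^{-S2^m}\le14400\cdot2^me^{-8\cdot2^m}$.

Finally, $9216+14400\le24000$.
\end{proof}

We state the lower bound for a general right-hand side $h$, since the two theorems use different ones. Let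
\[
\delta_m^2=48000\cdot2^me^{-7\cdot2^m},\qquad\text{so that }2^m\delta_m^2\to0\ \text{ as }m\to\infty .
\]

\begin{lemma}\label{lem:cost}
Let $m\ge1$, let $P$ be a tree that contains $\Sigma_m$, let $u\in\bigoplus_{q\in P}\mathcal D$ and $h=\sum_qf_qu_q$. Suppose that $|h(\lambda_p)|\ge\frac78$ for all $p\in\Sigma_m$ and that $\delta_mL_{a_m}^{1/2}\|u\|\le\frac38$. Then
\[
\sum_{p\in\Sigma_m}\|u_p\|^2\ge\frac{2^m}{32L_{a_m}} .
\]
\end{lemma}

\begin{proof}
Let $p\in\Sigma_m$. We have $\sum_q|u_q(\lambda_p)|^2\le k(\lambda_p,\lambda_p)\|u\|^2\le2L_p\|u\|^2$. By Lemma~\ref{lem:values}, \eqref{eq:depth} and $2^{2^m}\le e^{2^m}$,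
\[
|h(\lambda_p)-f_p(\lambda_p)u_p(\lambda_p)|^2\le24000\cdot2^me^{-8\cdot2^m}\cdot2\cdot2^{2^m}L_{a_m}\|u\|^2\le\delta_m^2L_{a_m}\|u\|^2\le\Big(\frac38\Big)^2 .
\]
Hence $|f_p(\lambda_p)u_p(\lambda_p)|\ge\frac12$, so $|u_p(\lambda_p)|\ge\frac14$ and $\|u_p\|^2\ge\frac1{16k(\lambda_p,\lambda_p)}\ge\frac1{32L_p}$. For each $j=0,\dots,2^m$ there are $2^j$ words $p=a_mw$ with $|w|=j$, and they have $L_p=2^jL_{a_m}$. Each of these $2^m+1$ generations thus contributes at least $\frac1{32L_{a_m}}$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}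

Let $\kappa=(7\cdot10^5)^{1/2}$. For every tree $P$, Proposition~\ref{prop:data} shows that the row operator of $F_P/\kappa=(f_p/\kappa)_{p\in P}$ has norm at most $1$ and that
\begin{equation}\label{eq:normalized}
|F_P/\kappa|^2\ge\frac{0.46}{7\cdot10^5}>6.5\cdot10^{-7}>\frac1{1300^2}=\varepsilon_0^2\quad\text{on }\mathbf D .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ be the tree of all words, enumerated in any order, and let $F=F_P/\kappa$. Then (1) and (2) hold. The operators $M_F^R$ and $M_{F_P}^R$ have the same range, so for (3) suppose that $u\in\bigoplus_{p\in P}\mathcal D$ satisfies $\sum_pf_pu_p=1$. Since $\delta_m^2L_{a_m}=2S\cdot2^m\delta_m^2\to0$, there is $m_0$ with $\delta_mL_{a_m}^{1/2}\|u\|\le\frac38$ for all $m\ge m_0$. Lemma~\ref{lem:cost} with $h=1$ gives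
\[
\sum_{p\in\Sigma_m}\|u_p\|^2\ge\frac{2^m}{32\,S\,2^{m+1}}=\frac1{64S}\qquad(m\ge m_0).
\]
The sets $\Sigma_m$ are pairwise disjoint, so $\|u\|^2=\infty$, a contradiction.
\end{proof}

For the finite version we keep only one block $\Sigma_m$ and the path that leads to it. Testing $M_G^C$ on the constant $1$ would now give only $\|M_G^C\|^2\ge\frac1{64S}$. A better test function is $T_{a_m}$: it is close to $1$ at all the points $\lambda_p$ with $p\in\Sigma_m$, but its squared norm is only $2/L_{a_m}$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]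
Let $P_m=\{0^i:0\le i\le m\}\cup\Sigma_m$. This is a tree with
\[
n_m=(m+1)+\big(2^{2^m+1}-1\big)=m+2^{2^m+1}
\]
elements. Choose $m_1\ge1$ such that $2^{m+1}\delta_m^2\le(\frac38)^2$ for all $m\ge m_1$. Fix $m\ge m_1$, and write $a=a_m$ and $(f_p)=F_{P_m}$.

Let $G=(g_p)_{p\in P_m}$ be multipliers with $\sum_pf_pg_p=1$, and let $C=\|M_G^C\|$. We claim that $C\ge2^{m/2}/8$, and we may assume $C\le2^{m/2}$. Put $h=T_a$ and $u=M_G^Ch$. Then $\sum_pf_pu_p=h$, and $\|u\|^2\le2C^2/L_a$ by Lemma~\ref{lem:T}(b). For $p\in\Sigma_m$ we have $\lambda_p\in B_p\subset B_a$, so $|h(\lambda_p)|\ge\operatorname{Re}T_a(\lambda_p)\ge\frac78$. Also $\delta_m^2L_a\|u\|^2\le2C^2\delta_m^2\le2^{m+1}\delta_m^2\le(\frac38)^2$. Lemma~\ref{lem:cost} gives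
\[
\frac{2C^2}{L_a}\ge\|u\|^2\ge\frac{2^m}{32L_a},
\]
which is the claim. If $G$ solves the corona equation for $F_{P_m}/\kappa$, then $G/\kappa$ solves it for $F_{P_m}$, so $\|M_G^C\|\ge\kappa2^{m/2}/8\ge2^{m/2}/8$.

Let $n_0=n_{m_1}$. Given $n\ge n_0$, choose $m\ge m_1$ with $n_m\le n<n_{m+1}$, and let $F$ be $F_{P_m}/\kappa$ followed by $n-n_m$ zeros. The row norm and the bound \eqref{eq:normalized} are unchanged. If $G$ is a solution for $F$, discarding its last $n-n_m$ entries leaves a solution for $F_{P_m}/\kappa$ and does not increase the column norm, so $\|M_G^C\|\ge2^{m/2}/8$. Finally, $n_{m+1}\le2\cdot2^{2^{m+1}+1}$ gives $\log n\le(2^{m+1}+2)\log2\le2^{m+2}$, that is, $2^{m/2}\ge\frac12\sqrt{\log n}$. The theorem holds with $c=\frac1{16}$.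
\end{proof}

\begin{thebibliography}{9}

\bibitem{weighted}
\emph{The Corona Theorem for Multiplier Algebras on Weighted Dirichlet Spaces},
doi:10.1216/rmj-2013-43-1-241,
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak 10.1216\%2FRMJ-2013-43-1-241\allowbreak\&isResultClick=True}.

\end{thebibliography}
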